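\title{Constant-stretch Euclidean spanners of near-linear size do not always exist, with or without Steiner points}

\begin{abstract}
We ask whether every set of $n$ points in a Euclidean space of arbitrary dimension has a spanner of constant stretch with $O(n\,\mathrm{polylog}\,n)$ edges, and we show that the answer is no, whether or not Steiner points are allowed. For every $c\ge 1$ and $n\ge 2$ we construct an $n$-point Euclidean set all of whose $c$-spanners have at least $\frac{n}{64c^2}\,2^{(\log_2 n)^{1/d}/(300c^2)}$ edges, where $d\le 18+14\log_2 c$. The points are parity vectors of walks in a graph of large girth, compressed into the dual of the space of low-degree polynomials over $\mathbb{F}_2$. The main step is an inverse theorem: a functional that is short in a natural Euclidean norm on this dual is a sum of few point evaluations.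
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $P$ be a set of $n$ points in $\mathbb{R}^D$ with the Euclidean norm $\|\cdot\|$. The complete graph on $P$ records all distances with $\binom n2$ edges; a spanner records them approximately with fewer. For $c\ge1$, a \emph{$c$-spanner} of $P$ is a graph $G$ whose vertex set contains $P$ and consists of points of $\mathbb{R}^D$, in which each edge $uv$ has weight $\|u-v\|$, and whose shortest-path distance satisfies $d_G(p,q)\le c\,\|p-q\|$ for all $p,q\in P$. The number $c$ is the \emph{stretch}. In the version \emph{without Steiner points} the vertex set is exactly $P$; in the version \emph{with Steiner points} it may contain further points of $\mathbb{R}^D$. The \emph{size} of $G$ is its total number of edges, those at Steiner points included. The dimension $D$ is arbitrary. One may assume $D\le n$, since $P$ spans an affine subspace of dimension at most $n-1$ and projecting the Steiner points orthogonally onto it lengthens no edge. Logarithms are to base $2$ throughout.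

Two upper bounds are quoted in \cite{dagstuhl}.
\begin{enumerate}
\item[(i)] For every fixed $D$ and every $\varepsilon>0$, every set of $n$ points in $\mathbb{R}^D$ has a $(1+\varepsilon)$-spanner with $O(n/\varepsilon^D)$ edges; the hidden constant depends on $D$.
\item[(ii)] Every $n$-point metric space has a $c$-spanner with $n^{1+O(1)/c}$ edges.
\end{enumerate}
Bound (i) is linear in $n$ but not uniform in the dimension. Bound (ii) is free of the dimension but uses no geometry and, for constant $c$, loses a power of $n$. The following question, posed in \cite{dagstuhl} with $c=100$ as an example, asks for the best of both.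

\medskip
\noindent\textbf{Question.} \emph{Are there absolute constants $c,C,k$ such that, for every $n\ge2$ and every $D$, every $n$-point set in $\mathbb{R}^D$ has a $c$-spanner with at most $C\,n\log^k n$ edges? The question is asked both without and with Steiner points.}
\medskip

The simplest high-dimensional example points toward a positive answer. Let $P=\{e_1,\dots,e_n\}$ be the standard basis of $\mathbb{R}^n$, so that all distances equal $\sqrt2$. Without Steiner points and with $c<2$, every one of the $\binom n2$ edges is needed, because a path with two edges has length $2\sqrt2$. At $c=2$ the star centered at $e_1$ suffices, with $n-1$ edges. With the origin as a Steiner point, the star of $n$ unit edges already has stretch $2/\sqrt2=\sqrt2$. So a single hub can serve quadratically many pairs once $c$ is a moderate constant, and Steiner points can make a real difference. The spaces that force a power of $n$ in (ii), on the other hand, are shortest-path metrics of graphs (Remark~\ref{rem:metric}), not Euclidean sets. Nevertheless the answer is negative in both versions.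

Our lower bound holds for a class of graphs wider than spanners. A \emph{$c$-emulator} of $P$ is a finite graph $G$, parallel edges allowed, with positive edge weights and $V(G)\supseteq P$, such that
\[
\|p-q\|\le d_G(p,q)\le c\,\|p-q\|\qquad\text{for all }p,q\in P .
\]
The vertices outside $P$ are abstract and the weights are arbitrary. A $c$-spanner with finitely many edges, of either version, becomes a $c$-emulator once loops and isolated Steiner points are deleted: the lower bound on $d_G$ is the triangle inequality, and edges between distinct points have positive length. If one allows several vertices at the same location, contract first each connected component of zero-length edges; it lies at a single point, so it contains at most one point of $P$, distances do not change, and the number of edges does not grow.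

For $c\ge1$ let $j(c)$ be the least integer $j$ with $(3/2)^j>4c^2$, and let $d(c)=4j(c)$. Since $(3/2)^3<4$, we have $j(c)\ge4$. Minimality gives $j(c)\le 1+\log_{3/2}(4c^2)$, and $\log(3/2)>0.584$, so
\begin{equation}\label{eq:dbound}
d(c)\le 4+\frac{8+8\log c}{0.584}\le 18+14\log c .
\end{equation}

\begin{theorem}\label{thm:main}
For all real $c\ge1$ and all integers $n\ge2$ there is an $n$-point set $P$ in some Euclidean space such that every $c$-emulator of $P$, hence every $c$-spanner of $P$ with or without Steiner points, has at least
\[
\frac{n}{64c^2}\;2^{\,(\log n)^{1/d(c)}/(300c^2)}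
\]
edges.
\end{theorem}

\begin{corollary}\label{cor:answer}
For all constants $c\ge1$, $C$, $k$ and all sufficiently large $n$ there is an $n$-point Euclidean set that has no $c$-spanner, with or without Steiner points, with at most $C\,n\log^k n$ edges.
\end{corollary}

\begin{proof}
Put $d=d(c)$ and $u=(\log n)^{1/d}$, which tends to infinity with $n$. The bound of Theorem~\ref{thm:main} exceeds $Cn\log^kn$ as soon as $2^{u/(300c^2)}>64c^2C\,u^{dk}$, and the left side is exponential in $u$ while the right side is a fixed power of $u$.
\end{proof}

\begin{corollary}\label{cor:growing}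
For all constants $C,k$ and all $n\ge n_0(C,k)$ there is an $n$-point Euclidean set that has no $c$-spanner, Steiner points allowed, with at most $C\,n\log^k n$ edges, where $c=2^{\frac18\sqrt{\log\log n}}$.
\end{corollary}

The proof has three layers. Section~\ref{sec:girth} reduces the lower bound to finding a graph $H$ on Euclidean points that has unit edges, large girth and large degree, and in which nearby points are joined by short paths. Section~\ref{sec:walks} builds such an $H$ from the walks in an abstract graph $Y$ of large girth; done naively, inside a cube, this yields degree below $\log n$ because the number of points is exponential in $|E(Y)|$. Sections~\ref{sec:poly} and~\ref{sec:graph} compress the cube to a space of dimension polylogarithmic in $|E(Y)|$, and Section~\ref{sec:proof} counts. We have not optimized the constants.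

\section{Each edge of an emulator serves few edges of a treelike graph}\label{sec:girth}

The \emph{girth} of a graph is the length of its shortest cycle. To see how girth forces edges, take first a connected graph $H$ of girth greater than $c+1$ and a $c$-spanner $G$ of the metric $d_H$, that is, a graph on $V(H)$ with weights $d_H(u,u')$ and $d_G\le c\,d_H$. For each edge $uu'$ of $G$ of weight at most $c$ fix a shortest $H$-path from $u$ to $u'$. Given an edge $pq$ of $H$, take a $G$-path from $p$ to $q$ of weight at most $c$ and replace each of its edges by the fixed $H$-path. The result is an $H$-walk from $p$ to $q$ with at most $c$ edges. If it avoided the edge $pq$, it would contain a path that closes up with $pq$ to a cycle of length at most $c+1$. So every edge of $H$ lies on one of the fixed paths, each of which has at most $c$ edges, and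
\begin{equation}\label{eq:warmup}
|E(G)|\ge |E(H)|/c .
\end{equation}

Two things change for Euclidean emulators. First, the metric is no longer $d_H$. The argument only looks at pairs at distance comparable to $c$, so it is enough to know that such pairs are close in $H$; this is condition (H3) below. Second, a path in $G$ may pass through vertices that are not vertices of $H$ and may have arbitrarily many short edges. We round each vertex of $G$ to a nearest vertex of $H$. The resulting $H$-walk can be very long, but it stays in a small ball, and a small ball is a tree.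

\begin{definition}\label{def:treelike}
Let $c\ge1$ be real and $J\ge1$ an integer. A simple graph $H$ whose vertex set is a finite subset $Q$ of a Euclidean space is \emph{$(c,J)$-treelike} if
\begin{enumerate}
\item[(H1)] adjacent vertices are at Euclidean distance $1$;
\item[(H2)] the girth of $H$ exceeds $4J+1$;
\item[(H3)] $d_H(x,x')\le J$ whenever $x,x'\in Q$ and $\|x-x'\|\le 2c$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:serve}
Let $H$ be a $(c,J)$-treelike graph on $Q$ and let $P\supseteq Q$ be a finite set in the same space. Every $c$-emulator $G$ of $P$ has at least $|E(H)|/J$ edges.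
\end{proposition}

\begin{proof}
For each vertex $u$ of $G$ in a connected component that meets $Q$, let $\pi(u)\in Q$ minimize $d_G(u,\cdot)$ over $Q$. For $u\in Q$ we have $\pi(u)=u$, because distinct points of $Q$ are at positive $G$-distance. For each edge $f=uu'$ of $G$ such that $\pi(u),\pi(u')$ are defined and $\|\pi(u)-\pi(u')\|\le2c$, fix a shortest $H$-path $S_f$ between $\pi(u)$ and $\pi(u')$; by (H3) it has at most $J$ edges. We show that every edge of $H$ lies on some $S_f$, which gives $|E(H)|\le J\,|E(G)|$.

Let $pq\in E(H)$. By (H1), $G$ contains a path $p=u_0,u_1,\dots,u_k=q$ of total weight at most $c$; call its edges $f_1,\dots,f_k$. For each $i$ we have $d_G(u_i,p)+d_G(u_i,q)\le c$, so one of $p,q\in Q$ is within $c/2$ of $u_i$, and $d_G(u_i,\pi(u_i))\le c/2$. Since $d_G$ dominates the Euclidean distance on $P$,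
\[
\|\pi(u_i)-p\|\le d_G(\pi(u_i),u_i)+d_G(u_i,p)\le \tfrac c2+c\le 2c,
\]
\[
\|\pi(u_{i-1})-\pi(u_i)\|\le d_G(\pi(u_{i-1}),u_{i-1})+d_G(u_{i-1},u_i)+d_G(u_i,\pi(u_i))\le\tfrac c2+c+\tfrac c2=2c .
\]
By the second line the paths $S_{f_1},\dots,S_{f_k}$ are defined, and their concatenation is an $H$-walk $\sigma$ from $\pi(u_0)=p$ to $\pi(u_k)=q$. By the first line and (H3), $d_H(p,\pi(u_i))\le J$, and every vertex of $S_{f_i}$ is within $J$ of $\pi(u_i)$. So $\sigma$ stays in the ball $B=\{x\in Q: d_H(p,x)\le 2J\}$.

The induced graph $H[B]$ is a tree. Indeed, a breadth-first search from $p$ gives a spanning tree $T$ of $H[B]$ of depth at most $2J$, and an edge $ab$ of $H[B]$ outside $T$, together with the $T$-path from $a$ to $b$, would form a cycle of length at most $2J+2J+1$, contrary to (H2). The edge $pq$ belongs to this tree, so deleting it separates $p$ from $q$ in $H[B]$. Hence $\sigma$ traverses $pq$, and $pq$ lies on some $S_{f_i}$.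
\end{proof}

Neither (H2) nor (H3) can be dropped. Let $Q$ be the vertex set of a regular simplex of side $1$, which has a star as a $2$-spanner. The complete graph on $Q$ satisfies (H1) and (H3) with $J=1$, and any graph of large girth drawn on $Q$ satisfies (H1) and (H2). The task is to obtain all three conditions at once, with $J$ depending only on $c$ and with degree larger than every power of $\log|Q|$.

\section{Treelike graphs from parity vectors of walks}\label{sec:walks}

Write $\mathbb{F}=\mathbb{F}_2$. Condition (H3) says that moving far in $H$ must move us far in space. The cube $\{0,1\}^E\subset\mathbb{R}^E$ has this property, since the squared Euclidean distance between two vertices is the number of coordinates in which they differ, which is their distance in the cube graph. But the cube has $4$-cycles, because any two directions can be flipped in either order. To remove them we let an abstract graph $Y$ with edge set $E$ dictate which directions are available: we walk in $Y$ from a base vertex and record, for each edge, the parity of the number of times we have traversed it.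

\begin{example}\label{ex:triangle}
Let $Y$ be the triangle with vertices $0,1,2$ and edges $a=01$, $b=12$, $c'=20$, and start at $0$. Going around twice produces the parity vectors, in the order $(a,b,c')$,
\[
000,\ 100,\ 110,\ 111,\ 011,\ 001,\ 000,\qquad\text{at the vertices}\qquad 0,1,2,0,1,2,0 .
\]
Stepping back along an edge returns to the previous vector, so these six are all that occur, and each determines the vertex at which we stand. The vectors $010$ and $101$ never occur; every face of the cube contains one of them, so no $4$-cycle survives, and what remains is a hexagon $H$ with unit edges. The points $100$ and $001$ are at squared distance $2$ and differ in the coordinates $a,c'$. These two edges form the path $1,0,2$ of $Y$ between the vertices at which the two points stand, and following this path gives the $H$-path $100,000,001$.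
\end{example}

We now isolate what this construction needs, so that the cube can later be replaced by a much smaller space. Let $Y$ be a finite simple graph with edge set $E$. For $W\subseteq E$ let $\partial W$ be the set of vertices incident with an odd number of edges of $W$. Let $\mathcal V$ be a finite vector space over $\mathbb{F}$ with given vectors $\delta_e$ ($e\in E$), and put $\delta_W=\sum_{e\in W}\delta_e$. The \emph{value} of a walk $\omega$ with successive edges $e_1,\dots,e_t$ ($t\ge0$) is $x(\omega)=\delta_{e_1}+\dots+\delta_{e_t}$. Reversing a walk keeps its value, and concatenating walks adds their values. The symbol $\triangle$ denotes symmetric difference, so $\{y\}\triangle\{y'\}$ is empty when $y=y'$.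

\begin{definition}\label{def:encoding}
A \emph{$(c,J)$-encoding} of $Y$ consists of $\mathcal V$ and $(\delta_e)_{e\in E}$ as above, an injective map $\varphi$ from $\mathcal V$ to a Euclidean space, and a function $\mathrm{wt}:\mathcal V\to[0,\infty)$ with $\|\varphi(x)-\varphi(x')\|^2=\mathrm{wt}(x+x')$ for all $x,x'$, such that
\begin{enumerate}
\item[(E1)] $\mathrm{wt}(\delta_e)=1$ for every $e\in E$;
\item[(E2)] if $\mathrm{wt}(x)\le 4c^2$, then $x=\delta_W$ for some $W\subseteq E$ with $|W|\le J$;
\item[(E3)] if $\omega$ is a walk from $y$ to $y'$ and $x(\omega)=\delta_W$ with $|W|\le J$, then $\partial W=\{y\}\triangle\{y'\}$.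
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:cover}
Let $Y$ be a $q$-regular simple graph of girth greater than $4J+1$ with a $(c,J)$-encoding in $\mathcal V$. Then there is a $q$-regular $(c,J)$-treelike graph with at most $|\mathcal V|$ vertices.
\end{proposition}

\begin{proof}
Fix a vertex $y_*$ of $Y$ and let $X\subseteq\mathcal V$ be the set of values of walks starting at $y_*$.

\emph{The value determines the endpoint.} If walks from $y_*$ to $y$ and to $y'$ have values $x$ and $x'$, then the reverse of the first followed by the second is a walk from $y$ to $y'$ of value $x+x'$. When $x=x'$ this value is $0=\delta_\emptyset$, and (E3) gives $y=y'$. So each $x\in X$ has a well-defined endpoint $y(x)$, and for any $x,x'\in X$ there is a walk from $y(x)$ to $y(x')$ of value $x+x'$.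

\emph{The graph.} Join $x\in X$ to $x+\delta_e$ for every edge $e$ of $Y$ at $y(x)$. Extending a walk by $e$ shows that $x+\delta_e\in X$ and that $y(x+\delta_e)$ is the other end of $e$; in particular $e$ is an edge at $y(x+\delta_e)$, so the relation is symmetric. Since $Y$ is simple, the other ends of the $q$ edges at $y(x)$ are distinct and differ from $y(x)$. Hence we obtain a simple $q$-regular graph $H$, and $x'\mapsto y(x')$ maps the neighbors of $x$ bijectively onto the neighbors of $y(x)$. We place $H$ on $\varphi(X)$. Condition (H1) is (E1).

\emph{Girth.} Let $x_0,x_1,\dots,x_t=x_0$ be a cycle of $H$ and $y_i=y(x_i)$. Then $y_0,\dots,y_t=y_0$ is a closed walk in $Y$, and $y_{i-1}\ne y_{i+1}$ for $0<i<t$ because $x_{i-1},x_{i+1}$ are distinct neighbors of $x_i$. Choose $a<b$ with $y_a=y_b$ and $b-a$ minimal. Then $b-a\ne1$ as $Y$ has no loops, $b-a\neq2$ by the previous sentence, and $y_a,\dots,y_{b-1}$ are distinct by minimality. So $Y$ has a cycle of length $b-a\le t$, and $t>4J+1$. This is (H2).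

\emph{Nearby points.} Let $x,x'\in X$ with $\|\varphi(x)-\varphi(x')\|\le2c$, and put $y=y(x)$, $y'=y(x')$. By (E2), $x+x'=\delta_W$ with $|W|\le J$, and by (E3), $\partial W=\{y\}\triangle\{y'\}$. As $|W|$ is less than the girth of $Y$, the edges of $W$ form a forest. A forest with at least one edge has a leaf, so its boundary is nonempty. If $y=y'$, then $W=\emptyset$ and $x=x'$. If $y\ne y'$, these are the only vertices of odd degree in $W$, and they lie in the same component of $W$ because every finite graph has an even number of odd-degree vertices. Let $W_0\subseteq W$ be the edge set of the path joining them. Then $\partial(W\setminus W_0)=\partial W\triangle\partial W_0=\emptyset$, so the forest $W\setminus W_0$ is empty and $W$ is a path $e_1,\dots,e_w$ from $y$ to $y'$. The points $x,\ x+\delta_{e_1},\ x+\delta_{e_1}+\delta_{e_2},\dots$ have the successive vertices of this path as endpoints, so they form an $H$-walk with $w\le J$ edges from $x$ to $x+\delta_W=x'$. This is (H3).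
\end{proof}

\paragraph{The cube encoding and its cost.} Every graph $Y$ has the encoding used in Example~\ref{ex:triangle}: $\mathcal V=\mathbb{F}^E$, the $\delta_e$ are the unit vectors, $\varphi$ is the inclusion $\{0,1\}^E\subset\mathbb{R}^E$, and $\mathrm{wt}$ counts nonzero coordinates. Conditions (E1) and (E2) hold with $J=\lfloor4c^2\rfloor$. In (E3), $W$ is the set of edges traversed an odd number of times, and each visit to a vertex uses two edge traversals, except at the start and at the end. So treelike graphs of every degree exist whenever graphs of large girth do. But they are too large. Suppose $Y$ is connected and $q$-regular with $q\ge4$, and fix a spanning tree. For each set of non-tree edges there is a closed walk from $y_*$ that traverses each of them once and otherwise uses tree edges only, so the number $n$ of points satisfies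
\[
\log n\ge |E|-|V(Y)|+1>\bigl(\tfrac q2-1\bigr)|V(Y)|\ge|V(Y)|>q .
\]
Proposition~\ref{prop:serve} then gives $nq/(2J)$ edges, which is less than $n\log n$.

We therefore look for an encoding with $\dim\mathcal V$ polylogarithmic in $|E|$. The map $W\mapsto\delta_W$ then has an enormous kernel, and the two conditions that were free in the cube become the heart of the matter. For (E2), a vector may be short without being visibly a sum of few $\delta_e$. For (E3), the value of a long walk may coincide with $\delta_W$ for a small set $W$ that has nothing to do with the walk. We identify $E$ with $\mathbb{F}^N$ and let $\delta_e$ be evaluation at $e$, as a functional on polynomials of degree at most $d$. This space has dimension at most $(N+1)^d$. Condition (E2) is the subject of Section~\ref{sec:poly}; condition (E3) will hold because the endpoints of an edge are low-degree functions of its code (Section~\ref{sec:graph}).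

\section{Short functionals on low-degree polynomials are sparse}\label{sec:poly}

\subsection{Polynomials, functionals and weight}

Fix $N\ge1$. Since $x_i^2=x_i$ as functions, every polynomial function $\mathbb{F}^N\to\mathbb{F}$ is a sum of multilinear monomials $\prod_{i\in I}x_i$. The indicator of a point is a product of factors $x_i$ or $1+x_i$, so these $2^N$ monomials span the $2^N$-dimensional space of all functions and are a basis of it. Let $\mathcal P_d=\mathcal P_d(N)$ be the span of the multilinear monomials of degree at most $d$. Then $\mathcal P_a\mathcal P_b\subseteq\mathcal P_{a+b}$, and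
\begin{equation}\label{eq:dim}
\dim\mathcal P_d=\sum_{i\le d}\binom Ni\le(N+1)^d,
\end{equation}
because a set of at most $d$ variables can be listed as a $d$-tuple over the $N$ variables and one blank symbol. Let $\mathcal A=\mathcal P_1$ be the $(N+1)$-dimensional space of affine functions, constants included. The space $\mathcal P_d$ is spanned by the products $l_1\cdots l_d$ with $l_i\in\mathcal A$ (pad a monomial with factors $1$; the empty product is $1$). This description does not mention coordinates. So if $x_1',\dots,x_N'\in\mathcal A$ are linearly independent modulo constants, they form a new coordinate system on $\mathbb{F}^N$ that defines the same spaces $\mathcal P_d$, and any family in $\mathcal A$ that is independent modulo constants extends to such a system.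

Let $\mathcal P_d^*$ be the dual space. For $v\in\mathbb{F}^N$ and $W\subseteq\mathbb{F}^N$ define $\delta_v(f)=f(v)$ and $\delta_W=\sum_{v\in W}\delta_v$; these make sense in $\mathcal P_d^*$ for every $d$, and $\delta_W+\delta_{W'}=\delta_{W\triangle W'}$. Call $\Phi\in\mathcal P_d^*$ \emph{$M$-sparse} if $\Phi=\delta_W$ for some $W$ with $|W|\le M$. Small sets are not confused by the compression.

\begin{lemma}\label{lem:separate}
If $\emptyset\ne S\subseteq\mathbb{F}^N$ and $|S|<2^{e+1}$, then $\delta_S(f)=1$ for some $f\in\mathcal P_e$. Hence if $|S_1|+|S_2|<2^{e+1}$ and $\delta_{S_1}=\delta_{S_2}$ on $\mathcal P_e$, then $S_1=S_2$.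
\end{lemma}

\begin{proof}
Induct on $e$. If $|S|=1$ take $f=1$; this covers $e=0$. Otherwise some coordinate $x_i$ is not constant on $S$, and for one of $l=x_i$, $l=1+x_i$ the set $S'=S\cap\{l=1\}$ satisfies $1\le|S'|\le|S|/2<2^e$. Take $f'\in\mathcal P_{e-1}$ with $\delta_{S'}(f')=1$ and put $f=lf'$; then $\delta_S(f)=\delta_{S'}(f')=1$. For the second claim apply the first to $S_1\triangle S_2$.
\end{proof}

The bound is sharp: if $S$ is an affine subspace of dimension $e+1$, then $\delta_S=0$ on $\mathcal P_e$, since a monomial of degree at most $e$ in $e+1$ variables equals $1$ at an even number of points.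

We need a substitute for the number of nonzero coordinates that is defined on $\mathcal P_d^*$ and is a squared Euclidean length. A product $l_1\cdots l_d$ of random affine functions is the indicator of a random set that contains each point with probability $2^{-d}$. If $|W|$ is much smaller than $2^d$, this set rarely meets $W$ twice, so $\delta_W(l_1\cdots l_d)=1$ with probability about $|W|2^{-d}$. Accordingly, with $l_1,\dots,l_d$ independent and uniform in $\mathcal A$, define the \emph{weight}
\[
\mathrm{wt}(\Phi)=2^d\,\Pr[\Phi(l_1\cdots l_d)=1]\qquad(\Phi\in\mathcal P_d^*).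
\]
To induct on the degree, for $d\ge1$, $\Phi\in\mathcal P_d^*$ and $l\in\mathcal A$ define $\Phi_l\in\mathcal P_{d-1}^*$ by $\Phi_l(f)=\Phi(lf)$. The map $l\mapsto\Phi_l$ is linear. For point evaluations it has a simple meaning,
\begin{equation}\label{eq:slice}
\delta_W(lf)=\delta_{W\cap\{l=1\}}(f),
\end{equation}
so passing to $\Phi_l$ keeps the points of $W$ on which $l=1$. Conditioning on $l_1$ in the definition of weight gives
\begin{equation}\label{eq:recursion}
\mathrm{wt}(\Phi)=2\,\mathbb{E}_{l\in\mathcal A}\,\mathrm{wt}(\Phi_l),
\end{equation}
where the weight on the right is taken in $\mathcal P_{d-1}^*$.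

\begin{lemma}\label{lem:weight}
Let $d\ge0$.
\begin{enumerate}
\item[(a)] If $0\ne\Phi\in\mathcal P_d^*$, then $\mathrm{wt}(\Phi)\ge1$.
\item[(b)] If $|W|=w$, then $w-w(w-1)2^{-d}\le\mathrm{wt}(\delta_W)\le w$. In particular $\mathrm{wt}(\delta_v)=1$.
\item[(c)] There is an injective map $\varphi$ from $\mathcal P_d^*$ to a Euclidean space with $\|\varphi(\Phi)-\varphi(\Phi')\|^2=\mathrm{wt}(\Phi+\Phi')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $d=0$ the space $\mathcal P_0$ consists of the constants, so $\Phi(1)=1$ and $\mathrm{wt}(\Phi)=1$. For $d\ge1$ the linear map $l\mapsto\Phi_l$ is nonzero, since otherwise $\Phi$ would vanish on all products $l_1\cdots l_d$. Its kernel is a proper subspace, so $\Pr[\Phi_l\ne0]\ge\frac12$, and \eqref{eq:recursion} with induction gives $\mathrm{wt}(\Phi)\ge2\cdot\frac12\cdot1$.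

(b) For $u\ne v$ the linear map $l\mapsto(l(u),l(v))$ from $\mathcal A$ to $\mathbb{F}^2$ is onto: it sends $1$ to $(1,1)$, and a coordinate in which $u,v$ differ to $(0,1)$ or $(1,0)$. So for uniform $l$ the bits $l(v)$, $v\in\mathbb{F}^N$, are unbiased and pairwise independent. Let $\xi$ be the number of $v\in W$ with $l_1(v)=\dots=l_d(v)=1$. Then $\mathbb{E}\xi=w2^{-d}$, $\mathbb{E}[\xi(\xi-1)]=w(w-1)4^{-d}$, and $\delta_W(l_1\cdots l_d)=1$ exactly when $\xi$ is odd. For integers $\xi\ge0$ we have $\xi-\xi(\xi-1)\le 1_{\xi=1}\le1_{\xi\text{ odd}}\le\xi$; the first inequality holds because $\xi(2-\xi)$ is $1$ at $\xi=1$ and at most $0$ otherwise. Take expectations and multiply by $2^d$.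

(c) Let $\varphi(\Phi)\in\mathbb{R}^{\mathcal A^d}$ have coordinate $(2^d/|\mathcal A|^d)^{1/2}\,\Phi(l_1\cdots l_d)$ at $(l_1,\dots,l_d)$, reading the value of $\Phi$ as the real number $0$ or $1$. The images of $\Phi$ and $\Phi'$ differ in this coordinate exactly when $(\Phi+\Phi')(l_1\cdots l_d)=1$, and each such coordinate contributes $2^d/|\mathcal A|^d$ to the squared distance. Injectivity follows from (a).
\end{proof}

Part (b) says that sparse functionals are short. Condition (E2) needs the converse.

\begin{theorem}\label{thm:inverse}
Let $j\ge2$, $d\ge4j$ and $\Phi\in\mathcal P_d^*$ with $\mathrm{wt}(\Phi)<(3/2)^j$. Then $\Phi=\delta_W$ for a set $W\subseteq\mathbb{F}^N$ with $|W|\le2\,\mathrm{wt}(\Phi)$.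
\end{theorem}

The point is that $N$ does not enter. Some bound on the weight that depends on $d$ is necessary. For fixed $l_1,\dots,l_{d-1}$ the map $l_d\mapsto\Phi(l_1\cdots l_d)$ is linear, so it equals $1$ with probability $0$ or $\frac12$, and $\mathrm{wt}(\Phi)\le2^{d-1}$ for every $\Phi$. Yet for $d\ge2$ and fixed $M$ there are at least $2^{\binom N2}$ functionals and at most $2^{M(N+1)}$ that are $M$-sparse, so for large $N$ some functional is not $M$-sparse. Thus (E2) forces $2^{d-1}>4c^2$ when $N$ is large, and a degree of order $\log c$, as in \eqref{eq:dbound}, cannot be avoided in this encoding.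

\begin{example}[degree two]\label{ex:quadratic}
The mechanism is visible for $d=2$. Let $\Phi\in\mathcal P_2^*$, let $Z=\{l:\Phi_l=0\}$, and let $r$ be the codimension of $Z$ in $\mathcal A$. A nonzero functional on $\mathcal P_1=\mathcal A$ has weight $2\cdot\frac12=1$, so \eqref{eq:recursion} gives $\mathrm{wt}(\Phi)=2(1-2^{-r})$, which is $0,\,1,\,\frac32,\,\frac74,\dots$ for $r=0,1,2,3,\dots$. If $r=0$, then $\Phi=0$. Let $r=1$ and let $\psi$ be the linear functional on $\mathcal A$ with kernel $Z$. The symmetric bilinear form $\Phi(ll')$ is nonzero and vanishes when $l$ or $l'$ lies in $Z$, so $\Phi(ll')=\psi(l)\psi(l')$. From $l\cdot l=l\cdot1$ we get $\psi(l)=\psi(l)\psi(1)$, so $\psi(1)=1$. Then $\psi$ agrees with evaluation at $v=(\psi(x_1),\dots,\psi(x_N))$ on the basis $1,x_1,\dots,x_N$, and $\Phi(ll')=l(v)l'(v)$, that is, $\Phi=\delta_v$. In contrapositive form: if $\Phi$ is not $1$-sparse, then $\Phi_l\neq0$ with probability at least $\frac34$, and $\mathrm{wt}(\Phi)\ge2\cdot\frac34\cdot1=\frac32$.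
\end{example}

The general proof repeats this step $j$ times, gaining a factor $2\cdot\frac34$ each time. We must show that if $\Phi$ is not sparse, then $\Phi_l$ is not sparse for three quarters of all $l$. We first treat the case in which many $\Phi_l$ vanish, where linear algebra suffices, and then reduce to it.

\subsection{Many vanishing slices}

\begin{lemma}\label{lem:kernel}
Let $d\ge1$, $\Psi\in\mathcal P_d^*$, $Z=\{l\in\mathcal A:\Psi_l=0\}$, and let $r$ be the codimension of the subspace $Z$ in $\mathcal A$.
\begin{enumerate}
\item[(i)] If $1\in Z$ and $r<d$, then $\Psi=0$.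
\item[(ii)] If $1\notin Z$, then $\Psi$ is $2^{r-1}$-sparse.
\end{enumerate}
\end{lemma}

\begin{proof}
In both cases, if a coordinate $x_i$ lies in $Z$, then $\Psi$ kills every multilinear monomial $f=x_if'$ of degree at most $d$ that contains $x_i$, because $\Psi(f)=\Psi_{x_i}(f')=0$.

(i) Here $\dim Z=N+1-r$, and we choose coordinates in which $1,x_1,\dots,x_{N-r}$ is a basis of $Z$. A monomial $f$ of degree at most $d-1$ has $\Psi(f)=\Psi_1(f)=0$. A multilinear monomial of degree $d$ involves $d>r$ distinct variables, and only $r$ variables lie outside $x_1,\dots,x_{N-r}$, so it contains a variable from $Z$ and is killed.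

(ii) A nontrivial combination of basis elements of $Z$ is neither $0$ nor $1$, so a basis of $Z$ is independent modulo constants. Choose coordinates in which it is $x_1,\dots,x_k$, where $k=N+1-r\le N$, and let $A=\{x_1=\dots=x_k=0\}$, so $|A|=2^{N-k}=2^{r-1}$. For $f\in\mathcal P_d$ let $f_0$ be the sum of those monomials of $f$ that contain none of $x_1,\dots,x_k$. Then $\Psi(f)=\Psi(f_0)$ and $f|_A=f_0|_A$. If $f|_A=0$, then $f_0$, a multilinear polynomial in the coordinates $x_{k+1},\dots,x_N$ of $A$, vanishes on $A$ and is therefore zero, so $\Psi(f)=0$. Thus $\Psi(f)$ is a linear functional of $f|_A$. Extend it to the space of all functions on $A$; every functional there has the form $f\mapsto\sum_{v\in A}c_vf(v)$ with $c_v\in\mathbb{F}$. So $\Psi=\delta_W$ with $W=\{v\in A:c_v=1\}$.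
\end{proof}

The hypothesis $r<d$ in (i) is needed: in $N\ge d$ variables, the functional that reads off the coefficient of $x_1\cdots x_d$ is nonzero and has $Z$ spanned by $1,x_{d+1},\dots,x_N$, so $r=d$.

\subsection{Many sparse slices}

Now suppose that many $\Phi_l$ are sparse rather than zero. The set of such $l$ need not be a subspace, so Lemma~\ref{lem:kernel} does not apply directly. By \eqref{eq:slice}, if $\Phi$ were $\delta_W$, the supports of the $\Phi_l$ would be the slices $W\cap\{l=1\}$ of one set. We show that the supports do fit together in this way, using the identities $l(1+l)=0$ and $ll'=l'l$, and then subtract the glued set.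

\begin{lemma}\label{lem:glue}
Let $d\ge3$, $M\ge1$, $4M<2^d$, $\Phi\in\mathcal P_d^*$, and $\Gamma=\{l\in\mathcal A:\Phi_l\text{ is }M\text{-sparse}\}$. If $|\Gamma|\ge\frac14|\mathcal A|$, then $\Phi$ is $10M$-sparse.
\end{lemma}

\begin{proof}
For $l\in\Gamma$ write $\Phi_l=\delta_{W_l}$ on $\mathcal P_{d-1}$ with $|W_l|\le M$. We use Lemma~\ref{lem:separate} with $e=d-2$, which applies to sets of total size at most $2M$ because $2M<2^{d-1}$.

\emph{The supports are slices of one set.} Let $l,l'\in\Gamma$ and $h\in\mathcal P_{d-2}$. Since $l(1+l)=0$ as a function, \eqref{eq:slice} gives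
\[
0=\Phi(l(1+l)h)=\delta_{W_l}((1+l)h)=\delta_{W_l\cap\{l=0\}}(h),
\]
so $W_l\cap\{l=0\}=\emptyset$. Computing $\Phi(ll'h)$ in two ways gives
\[
\delta_{W_l\cap\{l'=1\}}(h)=\Phi_l(l'h)=\Phi_{l'}(lh)=\delta_{W_{l'}\cap\{l=1\}}(h),
\]
so $W_l\cap\{l'=1\}=W_{l'}\cap\{l=1\}$. Let $W^*=\bigcup_{l\in\Gamma}W_l$. We claim that
\begin{equation}\label{eq:glue}
W_l=W^*\cap\{l=1\}\qquad\text{for every }l\in\Gamma .
\end{equation}
The inclusion $\subseteq$ is the first identity. Conversely, if $v\in W_{l'}$ with $l'\in\Gamma$ and $l(v)=1$, then $v\in W_{l'}\cap\{l=1\}=W_l\cap\{l'=1\}\subseteq W_l$.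

\emph{The glued set is small.} A random $l$ equals $1$ on about half of $W^*$, yet by \eqref{eq:glue} a quarter of all $l$ equal $1$ on at most $M$ of its points. Let $w=|W^*|$ and suppose $w>8M$. For uniform $l\in\mathcal A$, the count $\xi=|W^*\cap\{l=1\}|$ is a sum of $w$ pairwise independent unbiased bits (proof of Lemma~\ref{lem:weight}(b)), so it has mean $w/2$ and variance $w/4$. Chebyshev's inequality $\Pr[|\xi-\mathbb{E}\xi|\ge t]\le\mathrm{Var}(\xi)/t^2$ with $t=w/2-M$, together with $w-2M>\frac34w$, gives
\[
\frac14\le\Pr[\xi\le M]\le\frac{w/4}{(w/2-M)^2}=\frac{w}{(w-2M)^2}<\frac{16}{9w}.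
\]
Thus $w<\frac{64}9<8\le8M$, a contradiction. So $|W^*|\le8M$.

\emph{The remainder.} Let $\Psi=\Phi+\delta_{W^*}\in\mathcal P_d^*$. For $l\in\Gamma$ and $f\in\mathcal P_{d-1}$, \eqref{eq:slice} and \eqref{eq:glue} give $\delta_{W^*}(lf)=\delta_{W_l}(f)=\Phi(lf)$, so $\Psi_l=0$. The subspace $Z=\{l:\Psi_l=0\}$ contains $\Gamma$, so it has density at least $\frac14$ and codimension $r\le2$. Since $d\ge3$ we have $r<d$, and Lemma~\ref{lem:kernel} shows that $\Psi$ is $0$ or $2^{r-1}$-sparse; in either case it is $2$-sparse. Hence $\Phi=\delta_{W^*}+\Psi$ is $(8M+2)$-sparse, and $8M+2\le10M$.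
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:inverse}]
We first prove by induction on $i\ge0$: \emph{if $e\ge4i$ and $\Psi\in\mathcal P_e^*$ is not $10^i$-sparse, then $\mathrm{wt}(\Psi)\ge(3/2)^i$.} For $i=0$, a functional that is not $1$-sparse is nonzero, because $0=\delta_\emptyset$, and Lemma~\ref{lem:weight}(a) applies. For $i\ge1$ apply Lemma~\ref{lem:glue} with $M=10^{i-1}$; this is allowed since $e\ge4$ and $4\cdot10^{i-1}<16^i\le2^e$. As $\Psi$ is not $10M$-sparse, $\Psi_l$ fails to be $10^{i-1}$-sparse with probability more than $\frac34$. For such $l$ the induction hypothesis applies in degree $e-1\ge4(i-1)$, and \eqref{eq:recursion} gives $\mathrm{wt}(\Psi)\ge2\cdot\frac34\cdot(3/2)^{i-1}=(3/2)^i$.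

So our $\Phi$ equals $\delta_W$ with $w=|W|\le10^j$. This bound is wasteful, but it makes $w$ small compared with $2^d\ge16^j$, and then the weight itself measures $w$: by Lemma~\ref{lem:weight}(b) and $j\ge2$,
\[
\mathrm{wt}(\Phi)\ge w\,(1-w2^{-d})\ge w\bigl(1-(10/16)^j\bigr)\ge w\bigl(1-\tfrac{100}{256}\bigr)\ge\frac w2 .\qedhere
\]
\end{proof}

\section{A graph of large girth with quadratic endpoint maps}\label{sec:graph}

We need a $q$-regular graph $Y$ of girth greater than a given $m$ whose edges are the points of $\mathbb{F}^N$, with $N$ proportional to $\log q$. For (E3) we want to read off, from a functional on low-degree polynomials of the edges, the parity with which each vertex is touched. A test function $b$ on the vertices becomes a test function on the edges by composition with the endpoint maps, so these maps must have low degree. We take a group in which multiplication is polynomial, with $q$ involutions that satisfy no short relation, and we make the graph bipartite so that each edge has a first and a second endpoint and hence exactly one code.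

Let $m,s\ge1$ be integers, $q=2^s$, and let $\mathbb{F}_q$ be the field with $q$ elements; it has characteristic $2$ and is an $s$-dimensional vector space over $\mathbb{F}$. Let $\mathcal U$ be the set of matrix polynomials $g=I+g_1z+\dots+g_mz^m$ with $g_i\in\mathrm{Mat}_2(\mathbb{F}_q)$, multiplied modulo $z^{m+1}$. It is a group of order $q^{4m}$: the inverse of $I+a$ is $I+a+a^2+\dots+a^m$, since $a^{m+1}\equiv0$ and the characteristic is $2$. For $\alpha\in\mathbb{F}_q$ put
\[
\xi_\alpha=\begin{pmatrix}\alpha\\1\end{pmatrix},\qquad \eta_\alpha=(1,\ \alpha),\qquad T_\alpha=\xi_\alpha\eta_\alpha=\begin{pmatrix}\alpha&\alpha^2\\1&\alpha\end{pmatrix},\qquad M(\alpha)=I+zT_\alpha\in\mathcal U .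
\]
The design is the identity $\eta_\alpha\xi_\beta=\alpha+\beta$, which vanishes exactly when $\alpha=\beta$. It gives $T_\alpha T_\beta=(\alpha+\beta)\,\xi_\alpha\eta_\beta$. In particular $T_\alpha^2=0$ and $M(\alpha)^2=I+2zT_\alpha+z^2T_\alpha^2=I$.

Let $Y=Y(m,s)$ be the bipartite graph whose classes $L$ and $R$ are two disjoint copies of $\mathcal U$, with $g\in L$ adjacent to $h\in R$ if $h=gM(\alpha)$ for some $\alpha$, equivalently $g=hM(\alpha)$. The $M(\alpha)$ are distinct, so $Y$ is simple and $q$-regular, each edge has a unique label $\alpha$, and the edges at a vertex have distinct labels. Crossing an edge with label $\alpha$, in either direction, multiplies the group element on the right by $M(\alpha)$.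

\begin{lemma}\label{lem:girthY}
The girth of $Y$ exceeds $m$.
\end{lemma}

\begin{proof}
Suppose a cycle has length $t\le m$ and successive labels $\alpha_1,\dots,\alpha_t$. Consecutive edges are distinct edges at a common vertex, so $\alpha_i\ne\alpha_{i+1}$ for $1\le i<t$. Returning to the starting vertex means $M(\alpha_1)\cdots M(\alpha_t)=I$ modulo $z^{m+1}$, so the coefficient of $z^t$ vanishes. But this coefficient is
\[
T_{\alpha_1}\cdots T_{\alpha_t}=\xi_{\alpha_1}(\eta_{\alpha_1}\xi_{\alpha_2})\cdots(\eta_{\alpha_{t-1}}\xi_{\alpha_t})\,\eta_{\alpha_t}=\prod_{i<t}(\alpha_i+\alpha_{i+1})\cdot\xi_{\alpha_1}\eta_{\alpha_t},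
\]
the scalar is nonzero, and the $(2,1)$ entry of $\xi_{\alpha_1}\eta_{\alpha_t}$ is $1$.
\end{proof}

\begin{remark}\label{rem:metric}
These graphs show that a power of $n$ is needed in bound (ii). Take $m=\lceil c\rceil+1$ and let $H$ be a connected component of $Y(m,s)$. It has $n$ vertices with $q<n\le2q^{4m}$, and $nq/2\ge(n/2)^{1+1/(4m)}$ edges. By \eqref{eq:warmup}, every $c$-spanner of the metric $d_H$ has at least $(n/2)^{1+1/(4m)}/c$ edges.
\end{remark}

\paragraph{Coordinates.} Fix an $\mathbb{F}$-basis of $\mathbb{F}_q$. An element $g\in\mathcal U$ is given by the $4m$ entries of $g_1,\dots,g_m$, so $L$ and $R$ are each identified with $\mathbb{F}^{4ms}$. An edge is given by its end $g\in L$ and its label $\alpha$, and every pair $(g,\alpha)$ occurs exactly once, so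
\[
E(Y)=\mathbb{F}^N,\qquad N=s(4m+1).
\]
Let $\lambda,\rho:\mathbb{F}^N\to\mathbb{F}^{4ms}$ send an edge to its ends in $L$ and in $R$. The map $\lambda(g,\alpha)=g$ is a coordinate projection. The map $\rho(g,\alpha)=h=gM(\alpha)$ is given by $h_i=g_i+g_{i-1}T_\alpha$ for $1\le i\le m$, with $g_0=I$, and a row $(\gamma,\gamma')$ of $g_{i-1}$ contributes the row
\[
(\gamma,\gamma')\,T_\alpha=(\gamma\alpha+\gamma',\ \gamma\alpha^2+\gamma'\alpha).
\]
Multiplication in $\mathbb{F}_q$ is $\mathbb{F}$-bilinear, and squaring is $\mathbb{F}$-linear because $(\alpha+\beta)^2=\alpha^2+\beta^2$. So $\gamma\alpha$, $\gamma'\alpha$ and $\gamma\alpha^2$ are bilinear in the bits of their two arguments, and every coordinate of $\rho$ lies in $\mathcal P_2(N)$. Substituting into monomials, we find for $b\in\mathcal P_e(4ms)$ that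
\begin{equation}\label{eq:pullback}
b\circ\lambda\in\mathcal P_e(N),\qquad b\circ\rho\in\mathcal P_{2e}(N).
\end{equation}

\begin{lemma}\label{lem:boundary}
Let $d\ge2e\ge0$, and take values of walks in $\mathcal P_d(N)^*$, with $\delta_v$ the evaluation at the edge $v\in\mathbb{F}^N$. If $\omega$ is a walk from $y$ to $y'$, $x(\omega)=\delta_W$ and $|W|+2<2^{e+1}$, then $\partial W=\{y\}\triangle\{y'\}$.
\end{lemma}

\begin{proof}
Let $\omega$ have vertices $y=y_0,\dots,y_t=y'$ and edges $v_i=y_{i-1}y_i$. Let $b\in\mathcal P_e(4ms)$, viewed as a function on $R$, and let $\hat b$ be its extension by $0$ on $L$. By \eqref{eq:pullback}, both $x(\omega)$ and $\delta_W$ may be applied to $b\circ\rho$. Each edge has exactly one end in $R$, so $b(\rho(v_i))=\hat b(y_{i-1})+\hat b(y_i)$, and the sum telescopes modulo $2$, however long the walk: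
\[
x(\omega)(b\circ\rho)=\sum_{i=1}^t\bigl(\hat b(y_{i-1})+\hat b(y_i)\bigr)=\hat b(y)+\hat b(y')=\delta_{(\{y\}\triangle\{y'\})\cap R}(b).
\]
On the other side, $h\in R$ equals $\rho(v)$ for as many $v\in W$ as there are edges of $W$ at $h$, so $\delta_W(b\circ\rho)=\delta_{\partial W\cap R}(b)$. The sets $\partial W\cap R$ and $(\{y\}\triangle\{y'\})\cap R$ have at most $|W|$ and $2$ elements and define the same functional on $\mathcal P_e(4ms)$, so they are equal by Lemma~\ref{lem:separate}. Exchanging $(R,\rho)$ for $(L,\lambda)$, which \eqref{eq:pullback} permits, gives equality on $L$.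
\end{proof}

\section{Proof of the lower bounds}\label{sec:proof}

\begin{proposition}\label{prop:block}
Let $c\ge1$, $d=d(c)$ and $J=\lfloor8c^2\rfloor$. For every integer $s\ge1$ there is a $2^s$-regular $(c,J)$-treelike graph $H_s$ whose number of vertices $n_s$ satisfies $n_s\le\Lambda_s$, where $\Lambda_s=2^{\lfloor(300c^2s)^d\rfloor}$.
\end{proposition}

\begin{proof}
Let $j=j(c)$, $m=4J+1$, $Y=Y(m,s)$ and $N=s(4m+1)$. By Lemma~\ref{lem:girthY} the girth of $Y$ exceeds $4J+1$. Take $\mathcal V=\mathcal P_d(N)^*$ with the point evaluations, the weight, and the map $\varphi$ of Lemma~\ref{lem:weight}(c). This is a $(c,J)$-encoding of $Y$. Condition (E1) is Lemma~\ref{lem:weight}(b). For (E2), if $\mathrm{wt}(x)\le4c^2<(3/2)^j$, then Theorem~\ref{thm:inverse} gives $x=\delta_W$ with $W\subseteq\mathbb{F}^N=E(Y)$ and $|W|\le8c^2$, so $|W|\le J$; this is what dictates the choices of $j$, $d=4j$ and $J$. For (E3) use Lemma~\ref{lem:boundary} with $e=2j$: from $J\le8c^2<2(3/2)^j\le2^{j+1}$ we get $J+2<2^{j+1}+2\le2^{2j+1}$.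

Proposition~\ref{prop:cover} provides $H_s$ with $n_s\le2^{\dim\mathcal V}$. Since
\[
N+1=s(16J+5)+1\le s(128c^2+6)\le300c^2s,
\]
\eqref{eq:dim} shows that the integer $\dim\mathcal V$ is at most $\lfloor(300c^2s)^d\rfloor$.
\end{proof}

The degree $2^s$ is exponential in $s$ while $\log n_s$ is only polynomial in $s$; compare the cube encoding, where the degree was below the logarithm of the number of points. It remains to reach every $n$, which we do with far-apart copies.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $d$, $J$, $H_s$, $n_s$, $\Lambda_s$ be as in Proposition~\ref{prop:block}.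

\emph{Case $n<\Lambda_1$.} Then $(\log n)^{1/d}\le300c^2$, so the claimed bound is at most $2n/(64c^2)\le n/32\le n-1$. For any $n$-point set $P$, an emulator has a connected component containing $P$, and hence at least $n-1$ edges.

\emph{Case $n\ge\Lambda_1$.} Let $s\ge1$ be maximal with $\Lambda_s\le n$, which exists because $\Lambda_s\to\infty$. Let $t=\lfloor n/n_s\rfloor$. As $n/n_s\ge1$, we have $t\ge n/(2n_s)$. Let $\tau$ be a vector longer than $2c$ plus the diameter of $V(H_s)$, and let $H$ be the union of the translates of $H_s$ by $0,\tau,\dots,(t-1)\tau$. Points in different translates are more than $2c$ apart, so (H3) concerns only pairs in one translate, and every edge and every cycle of $H$ lies in one translate. Hence $H$ is $(c,J)$-treelike, with $tn_s$ vertices and $tn_s2^s/2$ edges. Add $n-tn_s$ arbitrary further points to get an $n$-point set $P$; Proposition~\ref{prop:serve} allows this, since it rounds only to vertices of $H$. Every $c$-emulator of $P$ has at least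
\[
\frac{tn_s2^s}{2J}\ge\frac{n\,2^s}{4J}\ge\frac{n\,2^s}{32c^2}=\frac{n\,2^{s+1}}{64c^2}
\]
edges. By maximality $n<\Lambda_{s+1}$, so $\log n<(300c^2(s+1))^d$, that is, $s+1>(\log n)^{1/d}/(300c^2)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:growing}]
We may assume $C\ge1$ and $k\ge0$. Put $\theta=\sqrt{\log\log n}$, so that $c=2^{\theta/8}$, $c^2=2^{\theta/4}$ and $\log n=2^{\theta^2}$. By \eqref{eq:dbound}, $d(c)\le18+\frac{14}8\theta\le\frac{15}8\theta$ once $\theta\ge144$. Then $(\log n)^{1/d(c)}=2^{\theta^2/d(c)}\ge2^{8\theta/15}$, and the exponent in Theorem~\ref{thm:main} is at least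
\[
\tfrac1{300}\,2^{(\frac8{15}-\frac14)\theta}=\tfrac1{300}\,2^{17\theta/60}.
\]
The bound of Theorem~\ref{thm:main} exceeds $Cn\log^kn$ when this exponent is greater than $\log(64c^2C\log^kn)=k\theta^2+\frac14\theta+6+\log C$. An exponential in $\theta$ exceeds a quadratic in $\theta$ for all $\theta$ beyond a threshold depending only on $C$ and $k$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{dagstuhl}
\emph{06481 Abstracts Collection}.
\texttt{https://drops.dagstuhl.de/opus/volltexte/2007/1029/pdf/}\allowbreak\texttt{06481\_abstracts\_collection.1029.pdf}

\end{thebibliography}
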